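\title{Extended formulations for $k$-vertex cover need size $2^{\Omega(k)}$}

\begin{abstract}
We construct graphs of maximum degree at most $207$ with $n=\frac{64}{63}k$ vertices whose $k$-vertex cover polytope has extension complexity at least $2^{ck}$ for an absolute constant $c>0$. Hence $k$-vertex cover has no extended formulations of size $2^{o(k)}n^{O(1)}$, and the known formulations of size $O(1.47^k+kn)$ are optimal up to the constant in the exponent. The same graphs give $n$-vertex stable set polytopes of extension complexity $2^{\Omega(n)}$. The core of the proof is a lower bound on the nonnegative rank of a matrix that counts violated parity constraints on an expander. It combines an entropy estimate on single edges, a Poincar\'e inequality for a map into a Hilbert space, and a count of intersecting pairs in a five-element set.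
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a graph with $n$ vertices. A \emph{vertex cover} of $G$ is a set of vertices that meets every edge, and a \emph{stable set} is a set of vertices that contains no edge. Write $\chi^C\in\{0,1\}^n$ for the characteristic vector of a set $C$ of vertices. For an integer $k\ge0$ let
\begin{align*}
\mathrm{VC}_k(G)&=\operatorname{conv}\{\chi^C: C \text{ is a vertex cover of } G,\ |C|=k\},\\
\mathrm{STAB}_k(G)&=\operatorname{conv}\{\chi^J: J \text{ is a stable set of } G,\ |J|=k\},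
\end{align*}
and let $\mathrm{STAB}(G)$ be the convex hull of the characteristic vectors of all stable sets. A set is a cover exactly when its complement is stable, so $z\mapsto\mathbf 1-z$ maps $\mathrm{STAB}_{n-k}(G)$ onto $\mathrm{VC}_k(G)$.

An \emph{extended formulation} of a polytope $P\subseteq\mathbb R^n$ is a polyhedron $Q\subseteq\mathbb R^{n+n'}$ whose projection onto the first $n$ coordinates is $P$. Its \emph{size} is the number of inequalities needed to describe $Q$, equivalently the number of facets; equations are not counted. The \emph{extension complexity} $\mathrm{xc}(P)$ is the least size of an extended formulation of $P$. It measures how short a linear program for optimizing over $P$ can be made when auxiliary variables are allowed.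

Three examples show what to expect. If $G$ has no edges, then $\mathrm{VC}_k(G)=\{z\in[0,1]^n:\sum_vz_v=k\}$: a vertex of the right side cannot have two fractional coordinates, since they could be moved in opposite directions, nor exactly one, since the sum is an integer. So $2n$ inequalities describe a polytope with $\binom nk$ vertices.

For general $G$, branch. Start with $C=\emptyset$; while $|C|<k$ and $C$ misses an edge $uv$, pass to the two sets $C\cup\{u\}$ and $C\cup\{v\}$. This produces at most $2^k$ leaves, and the $k$-covers are exactly the $k$-sets that contain a leaf which is a cover. For such a leaf $C$ the hull of the $k$-sets containing it is $\{z\in[0,1]^n:\sum_vz_v=k,\ z_v=1\ (v\in C)\}$, as above, and the hull of the union of these polytopes is the projection to $z$ of the system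
\[
z=\sum_Cz^C,\quad \sum_C\lambda_C=1,\quad 0\le z^C\le\lambda_C\mathbf 1,\quad \sum_vz^C_v=k\lambda_C,\quad z^C_v=\lambda_C\ (v\in C).
\]
Hence $\mathrm{xc}(\mathrm{VC}_k(G))\le2^{k+1}n$: the exponential cost depends on $k$ only.

Branching can be very wasteful. If $G$ is a perfect matching with $k$ edges, the tree has $2^k$ leaves, but $\mathrm{VC}_k(G)$ is the cube $\{z\ge0:z_u+z_v=1\text{ for each edge }uv\}$ with $2k$ facets. It is therefore not evident that the exponential dependence on $k$ is needed. The following is known.
\begin{enumerate}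
\item[(i)] There is a constant $C_0$ such that $\mathrm{xc}(\mathrm{VC}_k(G))\le C_0(1.47^k+kn)$ for every $n$-vertex graph $G$ and every $k$.
\item[(ii)] It follows from Fiorini et al.~\cite{Fio12} that there is no function $g(k)=2^{o(\sqrt k)}$ with a constant $c$ such that $\mathrm{xc}(\mathrm{STAB}_k(G))\le g(k)n^c$ for all $n$-vertex graphs $G$ and all $k$.
\item[(iii)] Gajarsk\'y et al.~\cite{Gaj15} proved that $\mathrm{xc}(\mathrm{STAB}_k(G))\le g(k)n^c$ for all $n$-vertex graphs $G$ and all $k$ holds for no function $g$ and constant $c$.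
\end{enumerate}
So small stable sets admit no bound of the form $g(k)n^c$, small covers do, and it remains to ask how slowly $g$ can grow. The following question is posed in \cite{slides}.

\medskip\noindent\textbf{Question.} \emph{Are there a function $g(k)=2^{o(k)}$ and a constant $c$ such that $\mathrm{xc}(\mathrm{VC}_k(G))\le g(k)\,n^c$ for every $n$-vertex graph $G$ and every $k$?}
\medskip

The answer is no.

\begin{theorem}\label{thm:main}
There are constants $c>0$ and $m_0$ such that for every even $m\ge m_0$ there is a graph $G_m$ with $64m$ vertices and maximum degree at most $207$ such that, with $k=63m$,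
\[\mathrm{xc}(\mathrm{VC}_k(G_m))\ge2^{ck}.\]
\end{theorem}

If $\mathrm{xc}(\mathrm{VC}_k(G))\le g(k)n^{c'}$ held for all $G$ and $k$ with $g(k)=2^{o(k)}$, then Theorem~\ref{thm:main} would give $2^{ck}\le g(k)(64k/63)^{c'}=2^{o(k)}$ for $k=63m$, which is false for large $m$. Thus the formulations in (i) are optimal up to the constant in the exponent. Since $n=O(k)$ here, the bound is $2^{\Omega(n)}$, the largest possible order for the hull of at most $2^n$ points; a proof of this kind cannot afford to lose even a logarithmic factor in the exponent.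

Padding extends the bound to all $n$ and $k$ and locates the range in which $2^{\Theta(k)}$ is the truth.

\begin{theorem}\label{thm:range}
There are constants $c'>0$ and $s_0$ such that for all $n,k$ with $\min(k,n-k)\ge s_0$ there is an $n$-vertex graph $G$ with $\mathrm{xc}(\mathrm{VC}_k(G))\ge2^{c'\min(k,\,n-k)}$.
\end{theorem}

\begin{corollary}\label{cor:class}
Let $n(k)>k$ with $n(k)\le2^{O(k)}$, and let $\Xi(k)$ be the maximum of $\mathrm{xc}(\mathrm{VC}_k(G))$ over all graphs $G$ with $n(k)$ vertices. Then $\Xi(k)=2^{\Theta(k)}$ if and only if $n(k)-k=\Omega(k)$.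
\end{corollary}

\begin{corollary}\label{cor:stab}
There are constants $c''>0$ and $n_1$ such that for every $n\ge n_1$ some $n$-vertex graph $G$ of maximum degree at most $207$ has $\mathrm{xc}(\mathrm{STAB}(G))\ge2^{c''n}$. This is tight up to the value of $c''$.
\end{corollary}

Corollary~\ref{cor:stab} improves the bound $2^{\Omega(n/\log n)}$ of G\"o\"os, Jain and Watson \cite{GJW18}; the step at which the logarithm is avoided is Lemma~\ref{lem:pairs}.

Section~\ref{sec:tools} recalls the tools. Section~\ref{sec:matrix} defines a matrix $M$, states a lower bound on its nonnegative rank (Theorem~\ref{thm:rank}) and derives Theorem~\ref{thm:main} from it. Section~\ref{sec:edge} gives the plan for the rank bound and works out the case of a single edge, Section~\ref{sec:proof} contains the proof, and Section~\ref{sec:padding} proves Theorem~\ref{thm:range} and the corollaries.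

\section{Tools}\label{sec:tools}

Logarithms are natural. A symbol $\mathbb E$ with variables as subscript denotes the uniform average over these variables.

\subsection{Extended formulations and nonnegative rank}

\begin{lemma}\label{lem:xc}
Let $P\subseteq\mathbb R^n$ be a polytope.
\begin{enumerate}
\item[(a)] $\mathrm{xc}(P)$ is at most the number of vertices of $P$.
\item[(b)] If $P'$ is a face of $P$, or the image of $P$ under deleting some coordinates, then $\mathrm{xc}(P')\le\mathrm{xc}(P)$.
\item[(c)] $\mathrm{xc}(\mathbf 1-P)=\mathrm{xc}(P)$. In particular $\mathrm{xc}(\mathrm{VC}_k(G))=\mathrm{xc}(\mathrm{STAB}_{n-k}(G))$.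
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $z^1,\dots,z^r$ are the vertices, take $\{(z,\lambda):z=\sum_i\lambda_iz^i,\ \sum_i\lambda_i=1,\ \lambda\ge0\}$. (b) Let $Q$ be an extended formulation of $P$. A face is cut out of $P$ by equations; add them to the description of $Q$. If coordinates are deleted, treat them as auxiliary variables of $Q$. (c) Substitute $\mathbf 1-z$ for $z$ in the first $n$ coordinates of $Q$.
\end{proof}

The \emph{nonnegative rank} $\mathrm{rank}_+(M)$ of a nonnegative matrix $M=(M(\alpha,\beta))$ is the least $r$ such that $M(\alpha,\beta)=\sum_{i=1}^rf_i(\alpha)h_i(\beta)$ with functions $f_i,h_i\ge0$ of the row and of the column. The next lemma is the easy direction of Yannakakis's theorem.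

\begin{lemma}\label{lem:yann}
Let $\ell_\alpha(z)\ge1$ be linear inequalities valid for a polytope $P$, and let $z^\beta$ be points of $P$. Then the matrix $(\ell_\alpha(z^\beta)-1)_{\alpha,\beta}$ has nonnegative rank at most $\mathrm{xc}(P)+1$.
\end{lemma}

\begin{proof}
Let $Q$ be an extended formulation given by equations and $r=\mathrm{xc}(P)$ inequalities $s_1(q)\ge0,\dots,s_r(q)\ge0$ with $s_i$ affine. By the affine form of Farkas's lemma, an affine function that is nonnegative on the nonempty polyhedron $Q$ equals $\lambda_0+\sum_i\lambda_is_i$ with $\lambda_0,\dots,\lambda_r\ge0$ on the affine space defined by the equations. Apply this to $\ell_\alpha-1$, read as a function of the first $n$ coordinates, and evaluate at points $q^\beta\in Q$ that project to $z^\beta$. Then $\ell_\alpha(z^\beta)-1=\lambda_0(\alpha)\cdot1+\sum_i\lambda_i(\alpha)s_i(q^\beta)$.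
\end{proof}

\subsection{Relative entropy}

For probability laws $\pi,\nu$ on a finite set with $\nu>0$ everywhere, $\mathrm{KL}(\pi\|\nu)=\mathbb E_\pi\log(\pi/\nu)\ge0$. We write $\mathrm{unif}$ for a uniform law and use three facts.
\begin{itemize}
\item \emph{Chain rule.} For laws of a pair $(U,Z)$, $\ \mathrm{KL}(\pi\|\nu)=\mathrm{KL}(\pi_U\|\nu_U)+\mathbb E_{u\sim\pi_U}\mathrm{KL}(\pi_{Z|u}\|\nu_{Z|u})$.
\item \emph{Superadditivity.} If $\pi$ is a law on $\{0,1\}^N$ with marginals $\pi_1,\dots,\pi_N$, then $\mathrm{KL}(\pi\|\mathrm{unif})\ge\sum_i\mathrm{KL}(\pi_i\|\mathrm{unif})$, because the difference of the two sides is the relative entropy of $\pi$ with respect to $\pi_1\otimes\dots\otimes\pi_N$.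
\item \emph{Pinsker's inequality for a bit.} $\mathrm{KL}((t,1-t)\|\mathrm{unif})\ge2(t-\tfrac12)^2$.
\end{itemize}
For $\mu,\mu'\ge0$ let $I(\mu,\mu')$ be the relative entropy, with respect to the uniform law, of the two-point law proportional to $(\mu,\mu')$, and put $I(0,0)=0$. Pinsker's inequality gives $I(\mu,\mu')\ge\frac12\big(\frac{\mu-\mu'}{\mu+\mu'}\big)^2$, and $(\mu-\mu')^2=(\sqrt\mu-\sqrt{\mu'})^2(\sqrt\mu+\sqrt{\mu'})^2\ge(\sqrt\mu-\sqrt{\mu'})^2(\mu+\mu')$. Therefore
\begin{equation}\label{eq:pinsker}
\frac{\mu+\mu'}2\,I(\mu,\mu')\ \ge\ \frac14\big(\sqrt\mu-\sqrt{\mu'}\big)^2 .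
\end{equation}

\subsection{Expanders}

Let $H=(V,E)$ be a connected simple $D$-regular graph with $m$ vertices and $N=Dm/2$ edges. Let $\lambda_2$ be the second largest eigenvalue of its adjacency matrix $A_H$. The largest eigenvalue is $D$, with constant eigenvector, and $\lambda_2<D$ because $H$ is connected. Put
\[\Lambda=\frac D{D-\lambda_2}.\]
For $\xi:V\to\mathbb R$ with mean $\bar\xi$ we have $\sum_{uv\in E}(\xi_u-\xi_v)^2=\xi^{\top}(D\cdot\mathrm{Id}-A_H)\xi\ge(D-\lambda_2)\sum_u(\xi_u-\bar\xi)^2$, while $\mathbb E_{u,v\in V}(\xi_u-\xi_v)^2=\frac2m\sum_u(\xi_u-\bar\xi)^2$. Since $2N/m=D$, this gives the \emph{Poincar\'e inequality}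
\begin{equation}\label{eq:poincare}
\mathbb E_{u,v\in V}(\xi_u-\xi_v)^2\le\Lambda\;\mathbb E_{uv\in E}(\xi_u-\xi_v)^2 .
\end{equation}
For $W\subseteq V$ let $\mathrm{cut}(W)$ be the set of edges with exactly one end in $W$. The graph $H$ has \emph{edge expansion} at least $\varepsilon$ if $|\mathrm{cut}(W)|\ge\varepsilon|W|$ whenever $|W|\le m/2$, and the discrete Cheeger inequality then gives $D-\lambda_2\ge\varepsilon^2/(2D)$. By a theorem of Bollob\'as \cite{Bol88}, almost every cubic graph has edge expansion at least a positive constant. So there is $\varepsilon>0$ such that for every large even $m$ there is a connected simple cubic graph on $m$ vertices with edge expansion at least $\varepsilon$, and for it $3-\lambda_2\ge\varepsilon^2/6$, that is, $\Lambda\le18/\varepsilon^2$.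

\section{Parity constraints on a graph}\label{sec:matrix}

\subsection{The matrix}

Let $H=(V,E)$, $D$, $m$, $N$, $\Lambda$ be as above. Subsets of $V$ are identified with vectors in $\mathbb F_2^V$, so that $+$ is symmetric difference, $1_v=\{v\}$, and $|T|$ is the cardinality. Let $\mathcal E$ and $\mathcal O$ be the families of sets of even and of odd cardinality. For an edge $e=uv$ put $\partial e=1_u+1_v$, and for $s\in\mathbb F_2^E$ put $\partial s=\sum_es_e\,\partial e\in\mathcal E$. Thus $\partial s$ is the set of vertices at which the incident bits have odd sum.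

Given a target $t\in\mathcal O$, the constraints $\sum_{e\ni v}s_e=t_v$ $(v\in V)$ cannot all hold: the set $\partial s+t$ of violated vertices is odd, hence nonempty. ``At least one constraint is violated'' is an inequality that holds for a global reason, and our matrix records the slack in a family of such inequalities. Rows and columns both contribute to the target, and they interact through products of bits. Rows are pairs $\alpha=(x,\tau)\in\mathbb F_2^E\times\mathcal E$ and columns are pairs $\beta=(y,\sigma)\in\mathbb F_2^E\times\mathcal O$. For $S\subseteq E$ let $\partial_S(xy)=\sum_{e\in S}x_ey_e\,\partial e$, and put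
\[
T(\alpha,\beta)=\partial_E(xy)+\tau+\sigma\in\mathcal O,\qquad M(\alpha,\beta)=|T(\alpha,\beta)|-1 .
\]
Then $0\le M\le m-1$.

\begin{theorem}\label{thm:rank}
If $m\ge12$, then $\displaystyle\ \mathrm{rank}_+(M)\ge\frac2{m-1}\exp\Big(\frac N{240\Lambda}\Big)$.
\end{theorem}

The following factorization shows that neither the products $x_ey_e$ nor the expansion of $H$ can be dropped.

\begin{example}\label{ex:cheap}
Order $V=\{v_1,\dots,v_m\}$ and let $W_i=\{v_1,\dots,v_i\}$. If the elements of an odd set $T$ are listed in order, $(|T|-1)/2$ of them stand in even position. Hence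
\[M=2\cdot\#\{i:\ v_i\in T \text{ and } |T\cap W_i|\text{ is even}\},\qquad T=T(\alpha,\beta).\]
Modulo $2$, $\ T_{v_i}=\tau_{v_i}+\sigma_{v_i}+\sum_{e\ni v_i}x_ey_e$ and $|T\cap W_i|\equiv|\tau\cap W_i|+|\sigma\cap W_i|+\sum_{e\in\mathrm{cut}(W_i)}x_ey_e$, since an edge inside $W_i$ contributes twice. Let $C_i$ consist of $\mathrm{cut}(W_i)$ and the edges at $v_i$. Once $x_{C_i}$, $\tau_{v_i}$ and the parity of $|\tau\cap W_i|$ are fixed, the $i$th event depends on the column alone. Splitting the rows according to these data gives $\mathrm{rank}_+(M)\le4\sum_i2^{|C_i|}$. Without the products, the matrix $|\tau+\sigma|-1$ thus has nonnegative rank at most $4m$. If $H$ is a cycle in its natural order, then $|C_i|\le3$ and $\mathrm{rank}_+(M)\le32m$. If $H$ has edge expansion $\varepsilon$, then $|C_i|\ge\varepsilon\lfloor m/2\rfloor$ for $i=\lfloor m/2\rfloor$ in every order, and this factorization is exponentially long. Theorem~\ref{thm:rank} says that on an expander every factorization is.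
\end{example}

\subsection{The graph $G_m$}

We now realize $M$ as a matrix of slacks. A linear function cannot see a parity of several variables, so we let one coordinate of the polytope record the whole local view at a vertex of $H$; any local condition is then a sum of coordinates.

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Theorem~\ref{thm:rank}]
Let $m\ge12$ be even and large, and let $H$ be a connected simple cubic graph on $m$ vertices with $\Lambda\le18/\varepsilon^2$. Then $N=3m/2$. Let $E(v)$ be the set of the three edges at $v$, and fix $v_0\in V$.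

The vertices of $G_m$ are the pairs $(v,\gamma)$ with $v\in V$ and $\gamma:E(v)\to\{0,1\}^2$; there are $4^3m=64m$ of them. Distinct $(v,\gamma)$ and $(v,\gamma')$ are adjacent. For $e=uv\in E$, the vertices $(u,\gamma)$ and $(v,\gamma')$ are adjacent if and only if $\gamma(e)\ne\gamma'(e)$. There are no other edges. A vertex $(u,\gamma)$ has $63$ neighbors over $u$ and $\frac34\cdot64=48$ over each of the three neighbors of $u$, so its degree is $63+3\cdot48=207$.

A stable set has at most one vertex in each of the $m$ cliques $\{(v,\gamma)\}_\gamma$. A stable set of size $m$ therefore chooses one labeling $\gamma_v$ for each $v$, and stability says that the two ends of each edge $e$ give it the same label $(y_e,s_e)$. So the stable sets of size $m$ correspond bijectively to the pairs $(y,s)\in\mathbb F_2^E\times\mathbb F_2^E$; let $z^{y,s}$ be their characteristic vectors.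

For a row $\alpha=(x,\tau)$ call $(v,\gamma)$ \emph{bad} if, writing $\gamma(e)=(y_e,s_e)$,
\[\sum_{e\in E(v)}(x_ey_e+s_e)+\tau_v+(1_{v_0})_v=1\quad\text{in }\mathbb F_2,\]
and let $\ell_\alpha(z)$ be the sum of the coordinates $z_{(v,\gamma)}$ over bad $(v,\gamma)$. For the labeling $\gamma_v$ induced by $(y,s)$, the left side is the $v$th coordinate of $\partial_E(xy)+\tau+\sigma$ with $\sigma=\partial s+1_{v_0}\in\mathcal O$. Hence $\ell_\alpha(z^{y,s})=|T(\alpha,(y,\sigma))|$. This number is odd, so $\ell_\alpha\ge1$ is valid for $\mathrm{STAB}_m(G_m)$, and the slack at $z^{y,s}$ is $M(\alpha,(y,\sigma))$. Every $\sigma\in\mathcal O$ occurs: since $H$ is connected, the edge set of a path from $u$ to $v$ has boundary $1_u+1_v$, and these vectors span $\mathcal E$. Choosing one $s$ for each $\sigma$, Lemma~\ref{lem:yann} and Theorem~\ref{thm:rank} give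
\[
\mathrm{xc}(\mathrm{STAB}_m(G_m))\ \ge\ \mathrm{rank}_+(M)-1\ \ge\ \frac2{m-1}\,e^{m/(160\Lambda)}-1\ \ge\ \frac2{m-1}\,e^{\varepsilon^2m/2880}-1 .
\]
By Lemma~\ref{lem:xc}(c) the left side equals $\mathrm{xc}(\mathrm{VC}_{63m}(G_m))$. For any fixed $c$ with $0<63c\log2<\varepsilon^2/2880$ the right side is at least $2^{63cm}$ once $m$ is large.
\end{proof}

\section{Rank-one terms and the case of one edge}\label{sec:edge}

\subsection{Profiles and the plan}

For $T\in\mathcal O$ let $\nu_T$ be the uniform law on the entries $(\alpha,\beta)$ with $T(\alpha,\beta)=T$. Equivalently, $(x,y,\tau)$ is uniform on $\mathbb F_2^E\times\mathbb F_2^E\times\mathcal E$ and $\sigma=T+\tau+\partial_E(xy)$. A \emph{term} is a product $f(\alpha)h(\beta)$ with $f,h\ge0$. Its \emph{height} is $K=\max f\cdot\max h$, and its \emph{profile} is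
\[\varphi(T)=\mathbb E_{\nu_T}[f(\alpha)h(\beta)]\qquad(T\in\mathcal O).\]
In a factorization $M=\sum_{i=1}^rf_ih_i$ the profiles satisfy $\sum_i\varphi_i(T)=|T|-1$. We use this only for $|T|=1,3,5$, where the values are $0,2,4$. The proof has three parts.
\begin{enumerate}
\item[(A)] If $r$ is small, the mass $2$ at a $3$-set $T$ is carried by terms with $\varphi(T)$ not much smaller than $K$. Reweighting $\nu_T$ by such a term costs relative entropy at most $\log(K/\varphi(T))$, which is small compared with $N$. The term knows little about a typical edge.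
\item[(B)] A term that knows little about the bits on $e$ barely changes when the target is shifted by $\partial e$. On an expander it then barely changes under the shift by a typical pair $1_u+1_v$.
\item[(C)] A term that vanishes on $1$-sets and is nearly invariant under such shifts grows from $3$-sets to $5$-sets by a factor of almost $10/4$. The sum of all terms grows by the factor $4/2$ only.
\end{enumerate}
The terms of Example~\ref{ex:cheap} escape because they depend on the parity of $|\tau\cap W_i|$, which changes under the shift by a pair split by $W_i$; they pay by fixing $x$ on $\mathrm{cut}(W_i)$. Part (B) says that such a payment is unavoidable, and the reason is visible on a single edge.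

\subsection{One edge}

Let $H$ be a single edge $e=uv$ and $T=\{u\}$. Then $x,y$ are bits, $\tau=\kappa\,\partial e$ and $\sigma=T+\kappa'\partial e$ with bits $\kappa,\kappa'$. There are four rows $A(x,\kappa)$ and four columns $B(y,\kappa')$, which we call \emph{states}, and $T(\alpha,\beta)=T$ means $\kappa'=\kappa+xy$. Join a row to a column if this holds. The neighbors of $A(x,\kappa)$ are $B(0,\kappa)$ and $B(1,\kappa+x)$, so the eight edges form the cycle
\begin{equation}\label{eq:cycle}
(c_0,\dots,c_7)=\big(A(0,0),B(0,0),A(1,0),B(1,1),A(0,1),B(0,1),A(1,1),B(1,0)\big)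
\end{equation}
of Figure~\ref{fig:cycle}, and $\nu_T$ picks a uniform edge of it. The shift by $\partial e$ flips the second bit of a state, and \eqref{eq:cycle} shows that this is the antipodal map $c_j\mapsto c_{j+4}$ (indices modulo $8$).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.7]
\foreach \j/\lab in {0/{A(0,0)},1/{B(0,0)},2/{A(1,0)},3/{B(1,1)},4/{A(0,1)},5/{B(0,1)},6/{A(1,1)},7/{B(1,0)}}{
  \node[circle,fill,inner sep=1.5pt] (c\j) at ({90-45*\j}:1) {};
  \node at ({90-45*\j}:1.38) {$\lab$};
  \node at ({67.5-45*\j}:0.74) {$\mu_{\j}$};}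
\draw (c0)--(c1)--(c2)--(c3)--(c4)--(c5)--(c6)--(c7)--(c0);
\draw[dashed,gray] (c0)--(c4) (c1)--(c5) (c2)--(c6) (c3)--(c7);
\end{tikzpicture}
\caption{For bits $x,y,\kappa,\kappa'$, join $A(x,\kappa)$ to $B(y,\kappa')$ when $\kappa'=\kappa+xy$ modulo $2$. The result is one $8$-cycle, with edge weights $\mu_0,\dots,\mu_7$. Flipping the second bit exchanges antipodal vertices (dashed).}
\label{fig:cycle}
\end{figure}

A term puts the weight $\mu_j=f\cdot h$ on the edge $c_jc_{j+1}$. Suppose the state $c_j$ is revealed. What remains hidden is the first bit of the other side, that is, which of the two edges at $c_j$ was picked. The average weight at $c_j$ is $\bar\mu_j=\frac12(\mu_{j-1}+\mu_j)$, and after reweighting by the term the hidden bit has law proportional to $(\mu_{j-1},\mu_j)$. So $I_j=I(\mu_{j-1},\mu_j)$ is what the term knows about the hidden bit. If all $I_j$ vanish, then $\mu_{j-1}=\mu_j$ for all $j$; the cycle is connected, so all weights are equal and $\bar\mu_j=\bar\mu_{j+4}$. No knowledge forces invariance under the shift.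

Conversely, take the term that detects the shift: $f=1$ if $\kappa=0$, $f=0$ otherwise, and $h=1$. Then $\mu_7=\mu_0=\mu_1=\mu_2=1$ and the other weights are $0$, so $\bar\mu_0=1$ and $\bar\mu_4=0$. At $c_3=B(1,1)$ the weights are $(1,0)$ and at $c_7=B(1,0)$ they are $(0,1)$: there $x$ is determined, and $I_3=I_7=\log2$. Two lessons follow. First, $I_j=0$ at all four row states, so both kinds of states must be examined. Second, without the product the rule would be $\kappa'=\kappa$, the graph would be two $4$-cycles exchanged by the shift, and the same term would have weight $1$ on one, weight $0$ on the other, and all $I_j=0$. The product $xy$ is there to connect the two $4$-cycles into one $8$-cycle.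

Here is the quantitative form. It holds for arbitrary weights.

\begin{lemma}\label{lem:cycle}
Let $\mu_0,\dots,\mu_7\ge0$, with indices modulo $8$, and let $\bar\mu_j=\frac12(\mu_{j-1}+\mu_j)$, $I_j=I(\mu_{j-1},\mu_j)$. Then for every $j$
\[\big(\sqrt{\bar\mu_j}-\sqrt{\bar\mu_{j+4}}\big)^2\le6\sum_{i=0}^7\bar\mu_iI_i .\]
\end{lemma}

\begin{proof}
Put $\delta_i=\sqrt{\mu_{i-1}}-\sqrt{\mu_i}$. The numbers $\sqrt{2\bar\mu_j}$ and $\sqrt{2\bar\mu_{j+4}}$ are the lengths of the plane vectors $(\sqrt{\mu_j},\sqrt{\mu_{j-1}})$ and $(\sqrt{\mu_{j+3}},\sqrt{\mu_{j+4}})$. By the triangle inequality,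
\[\big(\sqrt{\bar\mu_j}-\sqrt{\bar\mu_{j+4}}\big)^2\le\tfrac12\Big[\big(\sqrt{\mu_j}-\sqrt{\mu_{j+3}}\big)^2+\big(\sqrt{\mu_{j+4}}-\sqrt{\mu_{j+7}}\big)^2\Big].\]
The two differences are $\delta_{j+1}+\delta_{j+2}+\delta_{j+3}$ and $\delta_{j+5}+\delta_{j+6}+\delta_{j+7}$: we walk from $c_j$ to $c_{j+4}$ along both arcs. By Cauchy--Schwarz the right side is at most $\frac32\sum_i\delta_i^2$, and $\delta_i^2\le4\bar\mu_iI_i$ by \eqref{eq:pinsker}.
\end{proof}

\section{Proof of Theorem~\ref{thm:rank}}\label{sec:proof}

Until Section~\ref{sec:end} we fix one term $fh$ with height $K$ and profile $\varphi$.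

\subsection{Revealing one bit on each edge}

Under $\nu_T$ the row and the column are tied together through $\partial_E(xy)$, whereas part (C) needs to combine the row of one entry with the column of another. We create this freedom by conditioning. On each edge we reveal one of the two bits; the product $x_ey_e$ is then a function of a single hidden bit and can be charged to the side that owns this bit.

Let $S\subseteq E$ and $S^c=E\setminus S$. Reveal $w=(x_{S^c},y_S)$, which is a vector in $\mathbb F_2^E$; the \emph{hidden bit} at $e$ is $x_e$ if $e\in S$ and $y_e$ if $e\notin S$. Put $\rho=\tau+\partial_S(xy)\in\mathcal E$. Under $\nu_T$ the triple $(x,y,\rho)$ is uniform, and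
\[\tau=\rho+\partial_S(xy),\qquad\sigma=\rho+T+\partial_{S^c}(xy).\]
Given $(w,\rho)$, the row is a function of the hidden bits $x_S$ and the column is a function of the hidden bits $y_{S^c}$, and these are independent and uniform. Define, for $\rho\in\mathcal E$ and $\rho'\in\mathcal O$,
\[
a_S(w,\rho)=\mathbb E_{x_S}f\big(x,\rho+\partial_S(xy)\big),\qquad b_S(w,\rho')=\mathbb E_{y_{S^c}}h\big(y,\rho'+\partial_{S^c}(xy)\big).
\]
These functions do not depend on $T$, and $\mathbb E_{\nu_T}[fh\mid w,\rho]=a_S(w,\rho)\,b_S(w,\rho+T)$. Therefore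
\begin{equation}\label{eq:product}
\varphi(T)=\mathbb E_{w,\rho}\;a_S(w,\rho)\,b_S(w,\rho+T)\qquad\text{for every }S\subseteq E,\ T\in\mathcal O .
\end{equation}
A fixed $S$ shows only column states on the edges of $S$ and only row states on the others, and we saw that both are needed. So $S$ is chosen at random. Let $\Omega$ be the set of triples $(S,w,\rho)$ in $2^E\times\mathbb F_2^E\times\mathcal E$ with the uniform probability measure, and let $\|\cdot\|$ and $\langle\cdot,\cdot\rangle$ refer to $L^2(\Omega)$. Put
\[X_T(S,w,\rho)=\sqrt{a_S(w,\rho)\,b_S(w,\rho+T)}.\]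
By \eqref{eq:product}, $\|X_T\|^2=\varphi(T)$. The square root turns a weight into a vector in a Hilbert space, where near invariance is a squared distance. For a function $Y$ on $\Omega$ and $R\in\mathcal E$ let $Y^R(S,w,\rho)=Y(S,w,\rho+R)$. The shift preserves the measure, so $\|X_T^R\|=\|X_T\|$, and the \emph{defect}
\begin{equation}\label{eq:defect}
d_T(R)=\tfrac12\|X_T-X_T^R\|^2=\varphi(T)-\langle X_T,X_T^R\rangle
\end{equation}
is nonnegative. It vanishes if $\varphi(T)=0$. For $\varphi(T)>0$ put $L_T=\log(K/\varphi(T))$.

\subsection{Shifts by an edge}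

\begin{lemma}\label{lem:edge}
If $\varphi(T)>0$, then $\ \mathbb E_{e\in E}\|X_T-X_T^{\partial e}\|^2\le48\,\varphi(T)L_T/N$.
\end{lemma}

\begin{proof}
Let $\pi$ be the law with density $fh/\varphi(T)$ with respect to $\nu_T$. Since $fh\le K$, we have $\mathrm{KL}(\pi\|\nu_T)=\mathbb E_\pi\log(fh/\varphi(T))\le L_T$.

\emph{Step 1: the information budget.} Fix $S$ and use the coordinates $U=(w,\rho)$ and $Z=$ the $N$ hidden bits. Under $\nu_T$, $Z$ is uniform given $U$. Let $I_{S,e}$ be the $\pi$-average over $(w,\rho)$ of the relative entropy, with respect to the uniform law, of the $\pi$-law of the hidden bit at $e$ given $(w,\rho)$. The chain rule and superadditivity give $\sum_eI_{S,e}\le\mathrm{KL}(\pi\|\nu_T)\le L_T$. Averaging over $S$,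
\begin{equation}\label{eq:budget}
\sum_{e\in E}\mathbb E_S\,I_{S,e}\le L_T .
\end{equation}

\emph{Step 2: the $8$-cycle at $e$.} Fix $e$, and fix a representative $\rho_0$ in each class $\{\rho,\rho+\partial e\}$. A point $(S,w,\rho)\in\Omega$ is described by two independent uniform pieces. The \emph{outside} $o$ consists of $S'=S\setminus\{e\}$, the revealed bits $x_{S''},y_{S'}$ off $e$, where $S''=E\setminus(S'\cup\{e\})$, and the class of $\rho$. The \emph{state} consists of three bits: whether $e\in S$, the bit $w_e$, and the bit $\kappa$ with $\rho=\rho_0+\kappa\,\partial e$. We name the state $B(w_e,\kappa)$ if $e\in S$ and $A(w_e,\kappa)$ if $e\notin S$. For fixed $o$ and bits $\xi,\zeta,\kappa$ average out the hidden bits off $e$: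
\begin{align*}
p(\xi,\kappa)&=\mathbb E_{x_{S'}}\,f\big(x,\ \rho_0+\kappa\,\partial e+\partial_{S'}(xy)\big)&&\text{with }x_e=\xi,\\
q(\zeta,\kappa)&=\mathbb E_{y_{S''}}\,h\big(y,\ \rho_0+T+\kappa\,\partial e+\partial_{S''}(xy)\big)&&\text{with }y_e=\zeta.
\end{align*}
Give the edge from $A(\xi,\kappa)$ to $B(\zeta,\kappa+\xi\zeta)$ in the cycle \eqref{eq:cycle} the weight $p(\xi,\kappa)\,q(\zeta,\kappa+\xi\zeta)$, and let $\mu_j,\bar\mu_j,I_j$ be as in Lemma~\ref{lem:cycle}; they depend on $o$. We claim that at a point with state $c_j$
\begin{equation}\label{eq:state}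
\mathbb E_{\nu_T}[fh\mid w,\rho,\text{ hidden bit at }e]\ \text{ takes the values }\mu_{j-1},\mu_j\text{ for the two values of the bit.}
\end{equation}
In state $B(\zeta,\kappa)$ we have $S=S'\cup\{e\}$ and $S^c=S''$. If the hidden bit is $x_e=\xi$, then $\tau=\rho_0+(\kappa+\xi\zeta)\partial e+\partial_{S'}(xy)$ and $\sigma=\rho_0+T+\kappa\,\partial e+\partial_{S''}(xy)$, so the conditional expectation is $p(\xi,\kappa+\xi\zeta)\,q(\zeta,\kappa)$, the weight of the edge from $A(\xi,\kappa+\xi\zeta)$ to $B(\zeta,\kappa)$. In state $A(\xi,\kappa)$ we have $S=S'$ and $S^c=S''\cup\{e\}$. If the hidden bit is $y_e=\zeta$, then $\tau=\rho_0+\kappa\,\partial e+\partial_{S'}(xy)$ and $\sigma=\rho_0+T+(\kappa+\xi\zeta)\partial e+\partial_{S''}(xy)$, so the conditional expectation is $p(\xi,\kappa)\,q(\zeta,\kappa+\xi\zeta)$. This proves \eqref{eq:state}.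

\emph{Step 3: comparison.} Averaging \eqref{eq:state} over the hidden bit gives $X_T^2=\mathbb E_{\nu_T}[fh\mid w,\rho]=\bar\mu_j$ in state $c_j$. The shift by $\partial e$ keeps $o$ and moves $c_j$ to $c_{j+4}$, so $(X_T^{\partial e})^2=\bar\mu_{j+4}$. Lemma~\ref{lem:cycle} bounds $(X_T-X_T^{\partial e})^2$ pointwise, and
\[\|X_T-X_T^{\partial e}\|^2\le6\,\mathbb E_o\sum_{i=0}^7\bar\mu_iI_i .\]
On the other hand, for fixed $S$ the $\pi$-law of $(w,\rho)$ has density $\bar\mu_j/\varphi(T)$ with respect to the uniform law, and by \eqref{eq:state} the $\pi$-law of the hidden bit at $e$ given $(w,\rho)$ is proportional to $(\mu_{j-1},\mu_j)$. Hence $\varphi(T)I_{S,e}=\mathbb E_{w,\rho}\,\bar\mu_jI_j$, where $c_j$ is the state of $(S,w,\rho)$. Averaging over $S$ makes the state uniform among all eight and independent of $o$, so $\varphi(T)\,\mathbb E_SI_{S,e}=\frac18\mathbb E_o\sum_i\bar\mu_iI_i$. Thus $\|X_T-X_T^{\partial e}\|^2\le48\,\varphi(T)\,\mathbb E_SI_{S,e}$. Average over $e$ and use \eqref{eq:budget}.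
\end{proof}

\subsection{Shifts by a pair of vertices}

Part (C) needs shifts by $1_u+1_v$ for typical $u,v$, which are far apart in $H$. One could write $1_u+1_v$ as the sum of $\partial e$ along a path of length $\ell$; the triangle inequality and Cauchy--Schwarz then give $\|X_T-X_T^{1_u+1_v}\|^2\le\ell\sum_e\|X_T-X_T^{\partial e}\|^2$ over the edges of the path. In a cubic graph a ball of radius $t$ has fewer than $3\cdot2^t$ vertices, so typical paths have length of order at least $\log m$, and this route loses a factor that grows with $m$. Rather than routing paths, we view the shifts as a map from $V$ to a Hilbert space and apply the Poincar\'e inequality, which loses only the factor $\Lambda$. This is the only place where regularity and expansion enter the proof of Theorem~\ref{thm:rank}.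

\begin{lemma}\label{lem:pairs}
If $\varphi(T)>0$, then $\ \mathbb E_{u,v\in V}\,d_T(1_u+1_v)\le24\Lambda\,\varphi(T)L_T/N$. If moreover $|T|=3$ and $m\ge12$, then for a uniform $2$-subset $R$ of $V\setminus T$
\begin{equation}\label{eq:pairs}
\mathbb E_R\,d_T(R)\le48\Lambda\,\varphi(T)L_T/N .
\end{equation}
\end{lemma}

\begin{proof}
A shift by $1_u$ alone leaves $\mathcal E$, so we let the argument range over $\mathcal O$: for $u\in V$ and $\rho'\in\mathcal O$ put $Y_u(S,w,\rho')=X_T(S,w,\rho'+1_u)$. The substitution $\rho=\rho'+1_u$ gives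
\[\mathbb E_{S,w,\rho'}(Y_u-Y_v)^2=\|X_T-X_T^{1_u+1_v}\|^2=2d_T(1_u+1_v).\]
Apply \eqref{eq:poincare} to $u\mapsto Y_u(S,w,\rho')$ for each $(S,w,\rho')$ and average. The right side becomes $\Lambda\,\mathbb E_e\|X_T-X_T^{\partial e}\|^2$, and Lemma~\ref{lem:edge} gives the first bound. Since $d_T\ge0$, restricting from all $m^2$ ordered pairs to the $(m-3)(m-4)$ ordered pairs of distinct vertices outside $T$ increases the average by a factor at most $m^2/((m-3)(m-4))$. This factor is at most $2$, because $2(m-3)(m-4)-m^2=(m-2)(m-12)\ge0$.
\end{proof}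

\subsection{Five-element sets}

Now assume $\varphi(\{j\})=0$ for all $j\in V$. Since $\|X_{\{j\}}\|^2=0$ and every point of $\Omega$ has positive mass,
\begin{equation}\label{eq:zero}
a_S(w,\rho)\,b_S(w,\rho+1_j)=0\qquad\text{for all }S,w,\rho,j .
\end{equation}
In this subsection $S$ and $w$ are suppressed from the notation, so $X_T(\rho)^2=a(\rho)b(\rho+T)$.

The first idea is to go down from $T=\{i,i',j\}$ to $\{j\}$ by the shift $R=\{i,i'\}$. Indeed $X_T(\rho)^2X_T(\rho+R)^2$ contains the factor $a(\rho)b(\rho+R+T)=a(\rho)b(\rho+1_j)=0$, so $d_T(R)=\varphi(T)$ is as large as possible. But this does not contradict Lemma~\ref{lem:pairs}, which is an average over $m^2$ pairs and says nothing about the three pairs inside $T$. We can only use pairs $R$ outside $T$, and they lead up, to the $5$-set $F=T\cup R$. Each $F$ arises in this way from ten pairs $R$, and \eqref{eq:zero} prevents these ten contributions from piling up at the same points.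

\begin{lemma}\label{lem:five}
Suppose $\varphi(\{j\})=0$ for all $j\in V$, and let $F\subseteq V$ with $|F|=5$. Then
\[\sum_{R}\big(\varphi(F\setminus R)-d_{F\setminus R}(R)\big)\le4\varphi(F),\]
where $R$ runs over the ten $2$-subsets of $F$.
\end{lemma}

\begin{proof}
Let $\psi=X_F$. Fix $R$ and let $T=F\setminus R$, so that $T+R=F$ and $F+R=T$. Exchanging the two factors $b$,
\[
X_T(\rho)^2X_T(\rho+R)^2=a(\rho)b(\rho+T)\cdot a(\rho+R)b(\rho+F)=\psi(\rho)^2\psi(\rho+R)^2,
\]
because $\psi(\rho)^2=a(\rho)b(\rho+F)$ and $\psi(\rho+R)^2=a(\rho+R)b(\rho+T)$. By \eqref{eq:defect}, $\varphi(T)-d_T(R)=\langle\psi,\psi^R\rangle$. Let $Z_R=\{\psi\psi^R>0\}\subseteq\Omega$, with indicator function $\mathbf 1_{Z_R}$. The set $Z_R$ is invariant under the shift by $R$, which exchanges $\psi$ and $\psi^R$, so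
\[\langle\psi,\psi^R\rangle\le\tfrac12\,\mathbb E\big[\mathbf 1_{Z_R}(\psi^2+(\psi^R)^2)\big]=\mathbb E\big[\mathbf 1_{Z_R}\psi^2\big].\]

If $R\cap R'=\emptyset$, then $Z_R\cap Z_{R'}=\emptyset$. Indeed, let $j$ be the fifth element of $F$, so that $R'+F=R+1_j$. At a common point, $\psi(\rho+R)>0$ gives $a(\rho+R)>0$, and $\psi(\rho+R')>0$ gives $b(\rho+R'+F)=b(\rho+R+1_j)>0$. This contradicts \eqref{eq:zero} at $\rho+R$.

So at each point of $\Omega$ the pairs $R$ whose set $Z_R$ contains the point intersect pairwise. Such a family has at most four members. To see this, suppose it contains $\{1,2\}$ and $\{1,3\}$. A member that avoids $1$ must be $\{2,3\}$. If $\{2,3\}$ is a member, then a member containing $1$ also contains $2$ or $3$, and the family is a triangle. Otherwise all members contain $1$, and there are at most four. Hence $\sum_R\mathbf 1_{Z_R}\le4$, and the sum in the lemma is at most $4\,\mathbb E\psi^2=4\varphi(F)$.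
\end{proof}

\subsection{Conclusion}\label{sec:end}

Let $M=\sum_{i=1}^rf_ih_i$ with $f_i,h_i\ge0$, and let $K_i,\varphi_i,d^i_T$ belong to the $i$th term. Since $M=|T|-1$ on the support of $\nu_T$, we have $\sum_i\varphi_i(T)=|T|-1$; in particular $\varphi_i(\{j\})=0$ for all $i,j$. If $\alpha^*,\beta^*$ maximize $f_i,h_i$, then $K_i=f_i(\alpha^*)h_i(\beta^*)\le M(\alpha^*,\beta^*)\le m-1$.

Let $F$ be a uniform $5$-set, $R$ a uniform $2$-subset of $F$, and $T=F\setminus R$. Then $T$ is a uniform $3$-set and, given $T$, $R$ is a uniform $2$-subset of $V\setminus T$. Let $\eta=\sum_i\mathbb E_{T,R}\,d^i_T(R)$ be the total defect. Summing Lemma~\ref{lem:five} over $i$ and averaging over $F$ gives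
\[10\cdot2-10\eta\le4\cdot4,\qquad\text{so}\qquad\eta\ge\tfrac25 .\]
The argument has little room here: with $5$ in place of the bound $4$ on intersecting pairs, it would yield nothing.

For the upper bound let $\theta(t)=t\log\frac{m-1}t$ for $t>0$ and $\theta(0)=0$, a concave function on $[0,\infty)$. By \eqref{eq:pairs} and $K_i\le m-1$ we have $\mathbb E_R\,d^i_T(R)\le\frac{48\Lambda}N\theta(\varphi_i(T))$, also when $\varphi_i(T)=0$. For $|T|=3$ the $r$ numbers $\varphi_i(T)$ have sum $2$, so Jensen's inequality gives $\sum_i\theta(\varphi_i(T))\le r\,\theta(2/r)=2\log\frac{r(m-1)}2$. Therefore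
\[\frac25\le\eta\le\frac{96\Lambda}N\log\frac{r(m-1)}2,\]
that is, $\log\frac{r(m-1)}2\ge\frac N{240\Lambda}$. This proves Theorem~\ref{thm:rank}, and with it Theorem~\ref{thm:main}. \qed

\section{Other values of $n$ and $k$, and stable set polytopes}\label{sec:padding}

Let $c$ and $m_0\ge2$ be as in Theorem~\ref{thm:main}. By Lemma~\ref{lem:xc}(c), $\mathrm{xc}(\mathrm{STAB}_m(G_m))\ge2^{63cm}$ for even $m\ge m_0$. In each proof below we find this polytope as a face. Isolated vertices can be forced into a stable set and so raise its size; vertices adjacent to everything are forced out of it and so raise the size of the cover.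

\begin{proof}[Proof of Theorem~\ref{thm:range}]
Let $s=n-k$, $s_0=\max(63(m_0+2),252)$ and $\min(k,s)\ge s_0$. Let $m$ be the largest even integer with $m\le\min(s,k/63)$. Then $m\ge\min(k,s)/63-2\ge m_0$. Let $G$ consist of $G_m$, a set $U$ of $k-63m\ge0$ new vertices adjacent to each other and to all vertices of $G_m$, and a set $U'$ of $s-m\ge0$ isolated vertices. It has $64m+(k-63m)+(s-m)=n$ vertices. The face of $\mathrm{STAB}_s(G)$ on which $z_u=1$ for all $u\in U'$ is the hull of the vectors $\chi^{U'\cup J}$ with $J$ a stable set of size $m$ outside $U'$. As $m\ge2$, a vertex of $U$ in $J$ would be adjacent to another vertex of $J$, so $J$ avoids $U$. Deleting the coordinates in $U\cup U'$ maps the face onto $\mathrm{STAB}_m(G_m)$. By Lemma~\ref{lem:xc},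
\[\mathrm{xc}(\mathrm{VC}_k(G))=\mathrm{xc}(\mathrm{STAB}_s(G))\ge2^{63cm}\ge2^{c(\min(k,s)-126)}\ge2^{(c/2)\min(k,s)}.\qedhere\]
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:class}]
By (i), $\Xi(k)\le C_0(1.47^k+k\,n(k))=2^{O(k)}$; this is where $n(k)\le2^{O(k)}$ is used. If $n(k)-k=\Omega(k)$, then $\min(k,n(k)-k)=\Omega(k)$ and Theorem~\ref{thm:range} gives $\Xi(k)\ge2^{\Omega(k)}$. Otherwise there is a sequence of $k$ along which $t=s/k\to0$, where $s=n(k)-k\ge1$. By Lemma~\ref{lem:xc}(a),
\[\Xi(k)\le\binom{k+s}s\le\Big(\frac{e(k+s)}s\Big)^s=\exp\Big(k\cdot t\log\frac{e(1+t)}t\Big),\]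
and $t\log\frac{e(1+t)}t\to0$. So $\Xi(k)=2^{o(k)}$ along this sequence, and $\Xi(k)$ is not $2^{\Omega(k)}$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:stab}]
Let $m$ be the largest even integer with $64m\le n$, so $m>n/64-2$, and let $G$ be $G_m$ with $n-64m$ isolated vertices added. The inequalities $z_u\ge0$ for isolated $u$ and $\sum_\gamma z_{(v,\gamma)}\le1$ for $v\in V$ are valid for $\mathrm{STAB}(G)$. The face on which all of them are tight is the hull of the stable sets that avoid the isolated vertices and meet each of the $m$ cliques, and these are the stable sets of size $m$ of $G_m$. By Lemma~\ref{lem:xc}(b), $\mathrm{xc}(\mathrm{STAB}(G))\ge2^{63cm}$, which is at least $2^{cn/2}$ for large $n$. Tightness follows from Lemma~\ref{lem:xc}(a), since $\mathrm{STAB}(G)$ has at most $2^n$ vertices.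
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bol88}
Bollob\'as, \emph{The isoperimetric number of random graphs}, European J. Combin. 9 (1988).

\bibitem{slides}
\emph{Extended formulations for vertex cover},
\texttt{https://austinlbuchanan.github.io/\allowbreak files/\allowbreak Extended\%20Formulations\%20\allowbreak for\%20Vertex\%20\allowbreak Cover\%20Slides.pdf}.

\bibitem{Fio12}
Fiorini et al.\ (2012).

\bibitem{Gaj15}
Gajarsk\'y et al.\ (2015).

\bibitem{GJW18}
G\"o\"os, Jain and Watson, \emph{Extension complexity of independent set polytopes}, SIAM J. Comput.\ 2018.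

\end{thebibliography}
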